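# Katětov maximal MAD families when $\mathfrak s=\omega_1$

## 1. Maximality in the Katětov order: the case of CH

One ideal on a countable set is below another in the Katětov order if some function pulls its members back to members of the other. Every MAD family generates an ideal, so this compares MAD families, and one may ask whether the comparison has maximal elements. Under CH the answer is yes, with a short proof. We begin with that proof and then see which part of it survives in the Cohen model. The paper "Katětov Order On Mad Families" contains the conjecture that there are no Katětov maximal MAD families in the Cohen model; we will show that this is false.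

We write $\subseteq^*$ and $=^*$ for inclusion and equality up to a finite set, and "a.e." for "for all but finitely many".

**Definition 1.** An *almost disjoint* (AD) family is a family $\mathcal A\subseteq[\omega]^\omega$ of infinite subsets of $\omega$ such that $A\cap B$ is finite for all distinct $A,B\in\mathcal A$. A *MAD family* is an infinite AD family that is maximal under inclusion among AD families. For an AD family $\mathcal A$, $\mathcal I(\mathcal A)$ is the ideal generated by $\mathcal A$ together with the finite sets.

**Definition 2.** Let $\mathcal I,\mathcal J$ be ideals on countable sets $X,Y$. A function $f:Y\to X$ is a *Katětov function* from $(Y,\mathcal J)$ to $(X,\mathcal I)$ if $f^{-1}[A]\in\mathcal J$ for every $A\in\mathcal I$. We write $\mathcal I\le_K\mathcal J$ if there is one, and $\mathcal A\le_K\mathcal B$ for MAD families if $\mathcal I(\mathcal A)\le_K\mathcal I(\mathcal B)$. A MAD family $\mathcal A$ is *Katětov maximal* if for every MAD family $\mathcal B$ with $\mathcal A\le_K\mathcal B$ also $\mathcal B\le_K\mathcal A$.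

MAD families on a countably infinite set other than $\omega$ are identified with MAD families on $\omega$ via a bijection; this does not affect $\le_K$.

For an ideal $\mathcal J$ containing the finite sets, $\mathcal J^+$ is the family of sets not in $\mathcal J$ (the *positive* sets), and $\mathcal J^\perp$ is the family of sets that meet every $E\in\mathcal J$ in a finite set. An infinite subset $Y$ of a member of $\mathcal J^\perp$ is positive: it is itself in $\mathcal J^\perp$, and if it were in $\mathcal J$, then $Y\cap Y$ would be finite. If $\mathcal A$ is AD and $E\in\mathcal I(\mathcal A)$, then $E$ is covered by finitely many members of $\mathcal A$ and a finite set, so $E$ has infinite intersection with only finitely many members of $\mathcal A$. In particular $\mathcal I(\mathcal A)$ is proper if $\mathcal A$ is infinite.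

**Example.** Let $\mathcal A$ be MAD, $X\in\mathcal I(\mathcal A)^+$, and $\mathcal A\restriction X=\{A\cap X:A\in\mathcal A,\ |A\cap X|=\omega\}$. This is a MAD family on $X$. Indeed, an infinite subset of $X$ almost disjoint from $\mathcal A\restriction X$ would be almost disjoint from $\mathcal A$. If $\mathcal A\restriction X$ were finite, then $X\setminus\bigcup(\mathcal A\restriction X)$ would be infinite, since $X$ is positive, and almost disjoint from $\mathcal A$. The inclusion $X\to\omega$ shows $\mathcal A\le_K\mathcal A\restriction X$. So if $\mathcal A$ is Katětov maximal, there must be a function $e:\omega\to X$ with $e^{-1}[E]\in\mathcal I(\mathcal A)$ for all $E\in\mathcal I(\mathcal A)$. This necessary condition is called (U) below. With one more condition it is sufficient.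

**Lemma 1.** Let $\mathcal A$ be a MAD family such that

* (W) for every sequence $(X_n)$ in $\mathcal I(\mathcal A)^+$ some $A\in\mathcal A$ has $|A\cap X_n|=\omega$ for infinitely many $n$.

(i) If $\mathcal B$ is an AD family and $f^{-1}[A]\in\mathcal I(\mathcal B)$ for all $A\in\mathcal I(\mathcal A)$, then $f[B]\in\mathcal I(\mathcal A)$ for all but finitely many $B\in\mathcal B$.

(ii) If moreover

* (U) for every $X\in\mathcal I(\mathcal A)^+$ there is $e:\omega\to X$ with $e^{-1}[E]\in\mathcal I(\mathcal A)$ for all $E\in\mathcal I(\mathcal A)$,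

then $\mathcal A$ is Katětov maximal.

**Proof.** (i) Otherwise choose distinct $B_n\in\mathcal B$ with $f[B_n]$ positive, and by (W) an $A\in\mathcal A$ with $A\cap f[B_n]$ infinite for infinitely many $n$. For these $n$ the set $f^{-1}[A]\cap B_n$ is infinite. So $f^{-1}[A]$ has infinite intersection with infinitely many members of $\mathcal B$, contradicting $f^{-1}[A]\in\mathcal I(\mathcal B)$.

(ii) Let $\mathcal B$ be MAD and let $f$ witness $\mathcal A\le_K\mathcal B$. Let $B_0,\dots,B_k$ include the exceptional members from (i), and put $O=\omega\setminus(B_0\cup\dots\cup B_k)$, $X=f[O]$. If $X\in\mathcal I(\mathcal A)$, then $f^{-1}[X]\in\mathcal I(\mathcal B)$ contains $O$, so $\omega\in\mathcal I(\mathcal B)$, a contradiction. So $X$ is positive. Choose $g:X\to O$ with $f\circ g=\mathrm{id}_X$. We check that $g^{-1}[E]\in\mathcal I(\mathcal A)$ for $E\in\mathcal I(\mathcal B)$. Since $g$ is injective, preimages of finite sets are finite; $g^{-1}[B_i]=\emptyset$ for $i\le k$; and for any other $B\in\mathcal B$, if $g(x)\in B$ then $x=f(g(x))\in f[B]$, so $g^{-1}[B]\subseteq f[B]\in\mathcal I(\mathcal A)$.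 Take $e:\omega\to X$ from (U). Then $(g\circ e)^{-1}[E]=e^{-1}[g^{-1}[E]]\in\mathcal I(\mathcal A)$ for all $E\in\mathcal I(\mathcal B)$, so $\mathcal B\le_K\mathcal A$. $\square$

Part (i), applied with $\mathcal B=\mathcal A$ and $f=e$, carries a warning. One might try to build $\mathcal A$ together with functions $e$ for (U) and take care only of preimages $e^{-1}[A]$. But (W) then forces the forward images $e[A]$ into the ideal for all but finitely many $A\in\mathcal A$. So the ideal will be closed under images in both directions.

**Lemma 2.** Let $\mathcal A$ be a countably infinite AD family and $\mathcal J=\mathcal I(\mathcal A)$. (i) Every $X\in\mathcal J^+$ has an infinite subset in $\mathcal J^\perp$. (ii) If $D_j\in\mathcal J^\perp$ for $j<\omega$, then there is a countable AD family $\mathcal A'\supseteq\mathcal A$ such that $\mathcal I(\mathcal A')$ is the ideal generated by $\mathcal J\cup\{D_j:j<\omega\}$.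

**Proof.** Let $\mathcal A=\{A_i:i<\omega\}$. For (i) choose distinct $y_n\in X\setminus(A_0\cup\dots\cup A_n)$; these sets are infinite because $X\in\mathcal J^+$. Then $\{y_n:n<\omega\}\cap A_i\subseteq\{y_n:n<i\}$. For (ii) let $D_j'=D_j\setminus\bigcup_{i<j}D_i$ and add to $\mathcal A$ those $D'_j$ that are infinite. They are pairwise disjoint and almost disjoint from $\mathcal A$, and $D_0\cup\dots\cup D_j=D_0'\cup\dots\cup D_j'$. $\square$

**Proposition 3 (CH).** There is a Katětov maximal MAD family.

**Proof.** A *partial injection* is an injective function $w$ with domain and range contained in $\omega$; $w[E]$ means $\{w(m):m\in E\cap\operatorname{dom}w\}$. We build increasing countable AD families $\mathcal A_\alpha$ and increasing countable sets $F_\alpha$ of partial injections, $\alpha<\omega_1$, with $\mathrm{id}\in F_\alpha$, $F_\alpha$ closed under composition and inverses, and, with $\mathcal J_\alpha=\mathcal I(\mathcal A_\alpha)$,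
$$w[E]\in\mathcal J_\alpha\quad\text{for } w\in F_\alpha,\ E\in\mathcal J_\alpha.\qquad(1)$$
Let $\mathcal A_0$ be a partition of $\omega$ into infinitely many infinite sets and $F_0=\{\mathrm{id}\}$; take unions at limits. A consequence of (1), used twice: if $Y\in\mathcal J_\alpha^\perp$ and $w\in F_\alpha$, then $w[Y]\in\mathcal J_\alpha^\perp$. For if $w[Y]\cap E$ is infinite with $E\in\mathcal J_\alpha$, then so is $Y\cap w^{-1}[E]$, and $w^{-1}[E]\in\mathcal J_\alpha$ because $w^{-1}\in F_\alpha$. By CH, enumerate all sequences of infinite subsets of $\omega$ in type $\omega_1$; at each successor step treat one of the following tasks, so that each sequence gets both.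

*Task for (W): a sequence $(X_n)$ with all $X_n\in\mathcal J_\alpha^+$.* Choose infinite $Z_n\subseteq X_n$ in $\mathcal J_\alpha^\perp$ by Lemma 2(i), write $\mathcal A_\alpha=\{A_i:i<\omega\}$, and let $B=\bigcup_n\big(Z_n\setminus\bigcup_{i\le n}A_i\big)$. Then $Z_n\subseteq^*B$, so $B$ meets every $X_n$ in an infinite set, and $B\cap A_i\subseteq\bigcup_{n<i}(Z_n\cap A_i)$ is finite, so $B\in\mathcal J_\alpha^\perp$. Hence $w[B]\in\mathcal J_\alpha^\perp$ for $w\in F_\alpha$. Apply Lemma 2(ii) to the countably many sets $w[B]$, and let $F_{\alpha+1}=F_\alpha$. The new ideal is generated by $\mathcal J_\alpha$ and the sets $w[B]$, so (1) holds again.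

*Task for (U): a set $X\in\mathcal J_\alpha^+$.* Let $F_\alpha=\{b_i:i<\omega\}$. Choose infinite sets $X\supseteq V_0\supseteq V_1\supseteq\cdots$ with $V_0\in\mathcal J_\alpha^\perp$ such that either $b_i$ is defined and the identity on $V_{i+1}$, or $b_i(y)\ne y$ for all $y\in V_{i+1}\cap\operatorname{dom}b_i$. Choose distinct $y_t\in V_{t+1}$ such that $y_t\ne b_i(y_u)$ and $b_i(y_t)\neq y_u$ (whenever defined) for $u<t$, $i\le t$; this excludes finitely many points. Let $Y=\{y_t:t<\omega\}$. If $b_i$ is of the second kind and $b_i(y_u)=y_t$, then $\max(u,t)<i$. So each $b\in F_\alpha$ is the identity at almost all points of $Y$, or $b[Y]\cap Y$ is finite. Let $e:\omega\to Y$ be a bijection. Then for each $b\in F_\alpha$ the partial injection $e^{-1}be$ agrees with $\mathrm{id}$ a.e. or has finite domain.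

Let $F_{\alpha+1}$ be the closure of $F_\alpha\cup\{e\}$ under composition and inverses, that is, the set of all words in letters from $F_\alpha\cup\{e,e^{-1}\}$. Call a word *good* if $e^{-1}$ does not occur in it. Let $E\in\mathcal J_\alpha$. By induction on the length of $w$, *$w[E]$ is finite or $w[E]=^*v[E]$ for a good word $v$.* Let $w=xw'$ with a letter $x$, where the claim holds for $w'$; we may suppose $w'[E]=^*v'[E]$ with $v'$ good. If $x\ne e^{-1}$, then $xv'$ is good. Let $x=e^{-1}$. If $v'\in F_\alpha$, then $v'[E]\in\mathcal J_\alpha$ meets $Y$ in a finite set, so $e^{-1}[v'[E]]$ is finite. Otherwise $v'=aev''$ with $a\in F_\alpha$ and $v''$ good, and since $e^{-1}ae$ is a.e. the identity or has finite domain, $e^{-1}v'[E]$ is $=^*v''[E]$ or finite.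

If $v$ is good, then either $v\in F_\alpha$ and $v[E]\in\mathcal J_\alpha$, or $v=aev''$ with $a\in F_\alpha$, and then $v[E]\subseteq a[Y]\in\mathcal J_\alpha^\perp$. So each $w[A]$ with $w\in F_{\alpha+1}$, $A\in\mathcal A_\alpha$ is in $\mathcal J_\alpha$ or, up to a finite set, in $\mathcal J_\alpha^\perp$. Lemma 2(ii) gives $\mathcal A_{\alpha+1}\supseteq\mathcal A_\alpha$ such that $\mathcal I(\mathcal A_{\alpha+1})$ is generated by $\mathcal J_\alpha$ and all these $w[A]$. This ideal is closed under images by members of $F_{\alpha+1}$, which is (1).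

*Conclusion.* Let $\mathcal A=\bigcup_\alpha\mathcal A_\alpha$ and $\mathcal J=\mathcal I(\mathcal A)=\bigcup_\alpha\mathcal J_\alpha$. If all $X_n\in\mathcal J^+$, the task for $(X_n)$ gave $B\in\mathcal J$ meeting every $X_n$ in an infinite set; $B$ is almost covered by finitely many members of $\mathcal A$, and by the pigeonhole principle one of them meets infinitely many $X_n$ in an infinite set. So (W) holds. If an infinite $X$ were almost disjoint from every $A\in\mathcal A$, then $X\in\mathcal J^+$, and (W) for the constant sequence $X$ gives a contradiction; so $\mathcal A$ is MAD. For $X\in\mathcal J^+$ the second task gave $e:\omega\to X$ with $e^{-1}\in F_{\alpha+1}$, so $e^{-1}[E]\in\mathcal J$ for all $E\in\mathcal J$, which is (U). Lemma 1 applies. $\square$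

## 2. Three uses of countability, and the statements for $\mathfrak s=\omega_1$

Which steps used that $\mathcal A_\alpha$ and $F_\alpha$ are countable? First, the choice of an infinite $Y\subseteq X$ in $\mathcal J_\alpha^\perp$, and of $B\in\mathcal J_\alpha^\perp$. Second, the thinning of $Y$ against every $b\in F_\alpha$. Third, the disjointification in Lemma 2(ii), which turned a list of generators into an AD family. Each is a recursion of length $\omega$ whose $t$-th step respects the first $t$ items of a list. If $\mathfrak c>\omega_1$, the recursion has length $\mathfrak c$, and at stage $\omega_1$ the lists can be uncountable. This is not a matter of bookkeeping only: if some $\mathcal A_\alpha$ with $\alpha<\mathfrak c$ happens to be maximal, then no infinite set lies in $\mathcal J_\alpha^\perp$ and the stage cannot be carried out. Nor can one hope to be finished after $\omega_1$ steps in the Cohen model; that is Theorem B.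

The *Cohen model* is the generic extension of a model of CH by $\mathbb C_{\omega_2}$, which adds $\aleph_2$ Cohen reals. A set $S$ *splits* an infinite set $X$ if $X\cap S$ and $X\setminus S$ are infinite. A family $\mathcal S$ is *splitting* if each infinite subset of $\omega$ is split by some member, and $\mathfrak s$ is the least size of a splitting family. Also, $\mathfrak b$ is the least size of a family of functions $\omega\to\omega$ not eventually dominated by a single function.

**Theorem A (ZFC).** If $\mathfrak s=\omega_1$, then there is a Katětov maximal MAD family.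

**Corollary.** There are Katětov maximal MAD families in the Cohen model. So the conjecture is false.

**Theorem B.** In the Cohen model every Katětov maximal MAD family has size $\omega_2=\mathfrak c$.

Sections 3–10 prove Theorem A and the Corollary, Section 11 proves Theorem B.

## 3. An address in $2^{<\omega_1}$ for every set

The way around the uncountable lists is to give every set that is built an address, a countable $0$-$1$ sequence, in such a way that sets with incompatible addresses are almost disjoint. If the address of a new set is never an initial segment of an old address, then the new set has to be diagonalized only against the old sets whose addresses are proper initial segments of its own, and these will be countably many. The addresses come from a splitting family of size $\omega_1$. We write $S^0=S$ and $S^1=\omega\setminus S$.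

**Definition 3.** A family $\{S_\nu:\nu<\omega_1\}$ is *$(\omega,\omega)$-splitting* if for every sequence $(X_n)$ of infinite subsets of $\omega$ there is $\nu$ such that $\{n:|X_n\cap S_\nu|=\omega\}$ and $\{n:|X_n\setminus S_\nu|=\omega\}$ are both infinite.

*In the Cohen model* the first $\omega_1$ Cohen reals $S_\nu$ form such a family. A sequence $(X_n)$ lies in $V[G\restriction D]$ for some countable $D\subseteq\omega_2$. For $\nu\in\omega_1\setminus D$ the set $S_\nu$ is Cohen over $V[G\restriction D]$. A finite condition can be extended to put an element of $X_n$ above any given $m$ into $S_\nu$, or to keep one out, so $S_\nu$ splits every $X_n$.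

**Lemma 4.** If $\mathfrak s=\omega_1$, there is an $(\omega,\omega)$-splitting family of size $\omega_1$.

**Proof.** Let $\mathcal S$ be a splitting family of size $\omega_1$.

*Case $\mathfrak b>\omega_1$.* We show that $\mathcal S$ itself works. Suppose $(X_n)$ is a counterexample. Then for each $S\in\mathcal S$ one of $\{n:|X_n\cap S|=\omega\}$, $\{n:|X_n\setminus S|=\omega\}$ is finite, so there is $i_S$ with $X_n\subseteq^*S^{i_S}$ for almost all $n$. For these $n$ put $g_S(n)=\min\{m:X_n\setminus m\subseteq S^{i_S}\}$. Let $g$ eventually dominate all $g_S$, and choose $x_n\in X_n\setminus g(n)$ strictly increasing. Then $\{x_n:n<\omega\}\subseteq^*S^{i_S}$ for every $S\in\mathcal S$, so no $S\in\mathcal S$ splits it, a contradiction.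

*Case $\mathfrak b=\omega_1$.* Let $\{g_\xi:\xi<\omega_1\}$ be unbounded; enlarging the functions, assume that each $g_\xi$ is nondecreasing with $g_\xi(m)>m$. Let $j_0^\xi=0$, $j_{k+1}^\xi=g_\xi(j_k^\xi)+1$, $J_k^\xi=[j_k^\xi,j_{k+1}^\xi)$, and $S_{\xi,S}=\bigcup_{k\in S}J_k^\xi$ for $S\in\mathcal S$. These $\omega_1$ sets form the family. Given $(X_n)$, partition $\omega$ into consecutive intervals $I_l$ with $I_l\cap X_i\neq\emptyset$ for $i\le l$, and let $g(m)$ be the least $e$ such that $[m,e)\supseteq I_l\cup I_{l+1}$ for some $l$. Pick $\xi$ with $g_\xi(m)>g(m)$ for infinitely many $m$. For such an $m$, say $m\in J_k^\xi$, we have $j_{k+2}^\xi>g_\xi(j_{k+1}^\xi)\ge g_\xi(m)>g(m)$, so $I_l\cup I_{l+1}\subseteq J_k^\xi\cup J_{k+1}^\xi$ for some $l$. If $I_l\not\subseteq J_k^\xi$, then $I_l$ has a point $\ge j_{k+1}^\xi$, so $I_{l+1}\subseteq J_{k+1}^\xi$. Infinitely many $k$ occur, since each $J^\xi_k$ is finite. Hence $K=\{k:J_k^\xi\text{ contains some }I_l\}$ is infinite. If $S\in\mathcal S$ splits $K$, then $S_{\xi,S}$ contains infinitely many $I_l$ and is disjoint from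 infinitely many $I_l$. As $X_n$ meets $I_l$ for all $l\ge n$, $S_{\xi,S}$ splits every $X_n$. $\square$

**From now on fix an $(\omega,\omega)$-splitting family $\{S_\nu:\nu<\omega_1\}$.** Nothing else about $\mathfrak s=\omega_1$ or the Cohen model is used for Theorem A and the Corollary.

**Definition 4.** A *node* is an element of $2^{<\omega_1}$. We write $\zeta\subseteq\eta$ if $\zeta$ is an initial segment of $\eta$ (possibly equal), and $\zeta\perp\eta$ if they are incompatible. A set $C$ is *located at* $\zeta$ if $C\subseteq^*S_\nu^{\zeta(\nu)}$ for all $\nu<|\zeta|$.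

For example, $C$ is located at $\langle0,1\rangle$ if $C\subseteq^*S_0$ and $C\subseteq^*\omega\setminus S_1$; every set is located at the empty node. Sets located at incompatible nodes have finite intersection: look at a $\nu$ at which the nodes differ.

## 4. Almost injections

In Proposition 3 the third use of countability, Lemma 2(ii), gave an AD family for free. Now we must write the AD family down explicitly, and for this we need to know exactly when two words in the functions have ranges with infinite intersection. So we use only words in the functions themselves, without inverses, modulo finite changes.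

**Definition 5.** $\mathbb I$ is the set of injections $a$ with cofinite domain in $\omega$ and range in $\omega$, modulo agreeing a.e., under composition $ab=a\circ b$.

The composition again has cofinite domain, because $b^{-1}$ of a finite set is finite; so $\mathbb I$ is a monoid. It is *left cancellative*: if $ab=ac$, then $a(b(m))=a(c(m))$ a.e., so $b=c$. We fix a representative of each element. The sets $a[E]$, $a^{-1}[E]$, $\operatorname{ran}a$ depend on the choice only up to finite sets, and (in)equalities between such sets are meant up to finite sets where appropriate. If $f,p\in\mathbb I$ and $\operatorname{ran}f\subseteq^*\operatorname{ran}p$, then $p^{-1}f\in\mathbb I$, $p(p^{-1}f)=f$ and $\operatorname{ran}(p^{-1}f)=^*p^{-1}[\operatorname{ran}f]$. Two sets of rules will be used constantly.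

(2) $E\cap a[F]$ is infinite iff $a^{-1}[E]\cap F$ is infinite; $(ab)^{-1}[E]=^*b^{-1}[a^{-1}[E]]$; $a[a^{-1}[E]]=^*E\cap\operatorname{ran}a$.

(3) If $c=ab$ and $E\subseteq^*\operatorname{ran}c$, then $a^{-1}[E]=^*b[c^{-1}[E]]$.

For (3): by (2), $b[c^{-1}[E]]=^*b[b^{-1}[a^{-1}[E]]]=^*a^{-1}[E]\cap\operatorname{ran}b$, and $E\subseteq^*a[\operatorname{ran}b]$ gives $a^{-1}[E]\subseteq^*\operatorname{ran}b$.

**Example.** Let $f(m)=2m+1$, so $f^2(m)=4m+3$ and $f^3(m)=8m+7$. The set $Z=\{8j+3:j<\omega\}$ is contained in $\operatorname{ran}f$ and $\operatorname{ran}f^2$ and disjoint from $\operatorname{ran}f^3$. Its preimages under $\mathrm{id},f,f^2$ are $\{8j+3\}$, $\{4j+1\}$, $\{2j\}$, which are pairwise disjoint, and its preimages under $f^i$, $i\ge3$, are empty. Moreover $f[\{4j+1\}]=Z=f^2[\{2j\}]$, so the same set arises as an image in several ways. These are the patterns that the recursion will arrange.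

## 5. Generators, blocks, and what is claimed about them

Enumerate all sequences of infinite subsets of $\omega$ as $(\mathbf X^\xi)_{\xi<\mathfrak c}$, $\mathbf X^\xi=(X_n^\xi)_n$, with $\mathbf X^0=(\omega,\omega,\dots)$. The stages are the $\alpha<\mathfrak c$. Even stages $2\cdot\xi$ are *G-stages* with task $X=X_0^\xi$; odd stages $2\cdot\xi+1$ are *C-stages* with task $\mathbf X^\xi$; every $\alpha<\mathfrak c$ is uniquely of one of these forms with $\xi<\mathfrak c$. A G-stage adds functions for (U), a C-stage adds sets for (W). A stage may be void.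

**The data.** A nonvoid G-stage $\beta$ produces a countable set $N_\beta\subseteq\mathbb I$ of *generators*; each generator $y$ has a node $\eta_y$ such that $\operatorname{ran}y$ is located at $\eta_y$. Put $I_\alpha=\bigcup_{\beta<\alpha}N_\beta$, and let $M_\alpha$ be the submonoid of $\mathbb I$ generated by $I_\alpha$. A nonvoid C-stage $\gamma$ produces sets $Z_k=Z_k^\gamma$ ($k<\omega$) and $B=B^\gamma$, and countable sets $P_k=P_k^\gamma$, $P_\infty=P_\infty^\gamma$ contained in $M_\gamma$. Its *blocks* are the *pieces* $D_{k,q}=D_{k,q}^\gamma=q^{-1}[Z_k]$ ($q\in P_k$) and the *composites* $B_p=B_p^\gamma=p^{-1}[B]$ ($p\in P_\infty$). Blocks are regarded as indexed by $(\gamma,k,q)$, respectively $(\gamma,p)$, and each has a node. Let $\mathcal J_\alpha$ be the ideal generated by the finite sets and all $a[C]$, where $a\in M_\alpha$ and $C$ is a block of a stage $\gamma<\alpha$. Clearly $M_\alpha$ and $\mathcal J_\alpha$ increase with $\alpha$.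

*Objects before $\alpha$* are the generators in $I_\alpha$ and the blocks of stages $<\alpha$. A node is *new at $\alpha$* if it is not $\subseteq$ the node of any object before $\alpha$. All nodes assigned at stage $\alpha$ will be new at $\alpha$, and each stage creates countably many objects. So two objects with the same node come from the same stage. Since a node has only countably many initial segments:

* (H0) Each node is the node of only countably many objects; for each node $\eta$ only countably many objects have a node $\subseteq\eta$. For $\alpha<\mathfrak c$ there are fewer than $\mathfrak c$ objects before $\alpha$.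

**G-stage $\beta$** (nonvoid iff $X\in\mathcal J_\beta^+$). We will find a countable $P\subseteq M_\beta$ with $\mathrm{id}\in P$, nodes $\eta^p$ ($p\in P$) new at $\beta$, and an injection $f:\omega\to\omega$ with $Y=f[\omega]$ such that

* (G1) $Y\subseteq X$.
* (G2) $Y\subseteq^*\operatorname{ran}p$ for $p\in P$; $Y\cap\operatorname{ran}a$ is finite for $a\in M_\beta\setminus P$.
* (G3) $Y\in\mathcal J_\beta^\perp$.
* (G4) $p^{-1}[Y]\cap q^{-1}[Y]$ is finite for $p\ne q$ in $P$.
* (G5) For $p\in P$: $p^{-1}(f(m))>m$ a.e., and $\omega\setminus p^{-1}[Y]$ is infinite.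
* (G6) $p^{-1}[Y]$ is located at $\eta^p$.

Then $N_\beta=\{p^{-1}f:p\in P\}$, which contains $f=\mathrm{id}^{-1}f$, and $\eta_{p^{-1}f}=\eta^p$. By (G4) the $p^{-1}f$ are distinct for distinct $p$. The reason for adding all $p^{-1}f$ is that $p^{-1}[f[A]]$ must be in the ideal if $A$ is.

For a C-stage $\gamma$, call a set *small* if it is almost contained in a finite union of sets $Z_k^\gamma$.

**C-stage $\gamma$** (nonvoid iff all $X_n\in\mathcal J_\gamma^+$). We will find countable $P_k,P_\infty\subseteq M_\gamma$ containing $\mathrm{id}$, infinite $Z_k$, and $B=\bigcup_k(Z_k\setminus m_k)$ such that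

* (C1) $Z_k\subseteq^*\operatorname{ran}q$ for $q\in P_k$; $Z_k\cap\operatorname{ran}a$ is finite for $a\in M_\gamma\setminus P_k$.
* (C2) $q^{-1}[Z_k]\cap r^{-1}[Z_l]$ is finite if $q\in P_k$, $r\in P_l$, $(k,q)\ne(l,r)$.
* (C3) Each $p\in P_\infty$ is in $P_k$ for almost all $k$; if $a\in M_\gamma\setminus P_\infty$, then $B\cap\operatorname{ran}a$ is small.
* (C4) If $q\in P_k$, $p\in P_\infty$ and $D_{k,q}\cap B_p$ is infinite, then $p=q$; if $p\ne r$ are in $P_\infty$, then $B_p\cap B_r$ is finite.
* (C5) $Z_k\in\mathcal J_\gamma^\perp$ and $B\in\mathcal J_\gamma^\perp$.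
* (C6) The nodes are new at $\gamma$; each piece is located at its node; if $\zeta$ is the node of $B_p$ and $\nu<|\zeta|$, then $B_p\cap S_\nu^{1-\zeta(\nu)}$ is almost contained in a finite union of pieces $D_{k,p}$.
* (C7) $B\cap X_n$ is infinite for infinitely many $n$.

A composite is thus located at its node only up to finitely many pieces, and the pieces are there to absorb the error. All blocks are infinite: pieces by (C1), and if $p\in P_\infty\cap P_k$, then $D_{k,p}\subseteq^*B_p$ because $Z_k\subseteq^*B$.

**The claims**, for all $\alpha\le\mathfrak c$ (the stages mentioned are nonvoid):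

* (H1) For $a\in M_\alpha$: $a=\mathrm{id}$ or $a(m)>m$ a.e.
* (H2) For $a,b\in M_\alpha$: $\operatorname{ran}a\cap\operatorname{ran}b$ is finite, or $b\in aM_\alpha$, or $a\in bM_\alpha$.
* (H3) If $\beta\le\alpha$, $a\in M_\beta$ and $a=bc$ with $b,c\in M_\alpha$, then $b,c\in M_\beta$.
* (H4) There are no $a_n,h_n\in M_\alpha$ with $a_n=a_{n+1}h_n$ and $h_n\ne\mathrm{id}$ for all $n<\omega$.
* (H5) If $\beta<\alpha$ is a G-stage, $n\in N_\beta$, $E\in\mathcal J_\beta$, then $\operatorname{ran}n\cap E$ is finite. If $\gamma<\alpha$ is a C-stage, $C$ a block of $\gamma$, $E\in\mathcal J_\gamma$, then $C\cap E$ is finite.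
* (H6) For a C-stage $\gamma<\alpha$ and $a\in M_\alpha$: if $Z_k\cap\operatorname{ran}a$ is infinite, then $a\in P_k$; if $a\notin P_\infty$, then $B\cap\operatorname{ran}a$ is small.
* (H7) If $E\in\mathcal J_\alpha$ and $a\in M_\alpha$, then $a[E],a^{-1}[E]\in\mathcal J_\alpha$.
* (H8) $\mathcal J_\alpha=\mathcal I(\mathcal A_\alpha)$ for an AD family $\mathcal A_\alpha$.

The induction runs as follows. From (H1)–(H8) below $\alpha$ and the properties (G), (C) of the stages $<\alpha$ we derive (H1)–(H4) at $\alpha$ (Section 6) and (H5)–(H8) at $\alpha$ (Section 7). Then, if $\alpha<\mathfrak c$, stage $\alpha$ is carried out using (H0)–(H8) at $\alpha$ (Sections 8 and 9).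

**The first stages by hand.** We have $M_0=\{\mathrm{id}\}$ and $\mathcal J_0$ is the ideal of finite sets. The function $f(m)=2m+1$ with $P=\{\mathrm{id}\}$ and the empty node satisfies (G1)–(G6) for the task $\omega$: there are no old objects, so the empty node is new. If stage 0 chose it, then $M_1=\{f^i:i<\omega\}$, and $\operatorname{ran}f^i$ decreases with $i$. The set $Z=\{8j+3\}$ of the example, used as $Z_k$ at stage 1, has $P_k=\{\mathrm{id},f,f^2\}$. Suppose that at stage 1 $P_\infty=\{\mathrm{id},f\}$. The composites are $B$ and $B_f=f^{-1}[B]$, and $\mathcal J_2$ contains all $f^i[B]$ and $f^i[B_f]$. These are not all needed for an AD family: $f^{i+1}[B_f]=^*f^i[B\cap\operatorname{ran}f]\subseteq f^i[B]$. What remains is $B_f$ and the $f^i[B]$, $i<\omega$. The general version of this discarding is in Step 4 of Section 7.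

## 6. The monoids: (H1)–(H4)

$M_0=\{\mathrm{id}\}$ satisfies (H1)–(H4) trivially. If stage $\beta$ is a C-stage or void, then $M_{\beta+1}=M_\beta$ and there is nothing to do. Let $\beta$ be a nonvoid G-stage, and put $M=M_\beta$, $N=N_\beta$, $M'=M_{\beta+1}$; the elements of $M'$ are the products of words with letters in $M\cup N$.

**Step 1: how letters meet.** The purpose is to compare two letters whose ranges meet in an infinite set.

* (N1) *If $n\in N$, $p\in M$, then $\operatorname{ran}n\cap\operatorname{ran}p$ is finite or $n=pn'$ for some $n'\in N$.* Let $n=q^{-1}f$ with $q\in P$, so $\operatorname{ran}n=^*q^{-1}[Y]$. If the intersection is infinite, then by (2) $Y\cap\operatorname{ran}(qp)$ is infinite, so $qp\in P$ by (G2). Put $n'=(qp)^{-1}f\in N$. Then $q(pn')=f=qn$, and $pn'=n$ by left cancellation.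
* (N2) *For $n\ne n'$ in $N$, $\operatorname{ran}n\cap\operatorname{ran}n'$ is finite.* This is (G4).
* (N3) *$N\cap M=\emptyset$.* If $q^{-1}f=m\in M$, then $f=qm$, so $Y=^*\operatorname{ran}(qm)$; hence $qm\in P$ by (G2), and $(qm)^{-1}[Y]=^*\omega$, contradicting (G5).

**Step 2: (H1) for $M'$.** Every letter in $M\cup N$ is $\mathrm{id}$ or satisfies $x(m)>m$ a.e., by (H1) for $M$ and by (G5). If $x,y$ have the latter property, then $x(y(m))>y(m)>m$ a.e., as $y$ is injective. Consequently a product of elements of $M'$ that are not all $\mathrm{id}$ is not $\mathrm{id}$.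

**Step 3: (H2) for $M'$.** We compare two words by stripping first letters. Let $a=x_1\cdots x_r$, $b=y_1\cdots y_s$ with letters in $M\cup N$; we induct on $r+s$. If $r=0$, then $b\in aM'$; if $s=0$, then $a\in bM'$. Let $r,s\ge1$. If $\operatorname{ran}x_1\cap\operatorname{ran}y_1$ is finite, so is $\operatorname{ran}a\cap\operatorname{ran}b$. Otherwise:

* if $x_1,y_1\in M$, then by (H2) for $M$ one is a left factor of the other, say $x_1=y_1h$ with $h\in M$, and we compare $hx_2\cdots x_r$ with $y_2\cdots y_s$ (symmetrically if $y_1=x_1h$);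
* if $x_1\in N$, $y_1\in M$, then $x_1=y_1n'$ by (N1), and we compare $n'x_2\cdots x_r$ with $y_2\cdots y_s$; symmetrically if $x_1\in M$, $y_1\in N$;
* if both are in $N$, then $x_1=y_1$ by (N2), and we compare $x_2\cdots x_r$ with $y_2\cdots y_s$.

The total length drops. Each of the three alternatives in (H2) is preserved when both elements are multiplied on the left by the same $u$; for the first, $\operatorname{ran}(ua)\cap\operatorname{ran}(ub)=^*u[\operatorname{ran}a\cap\operatorname{ran}b]$.

**Step 4: left factors of a word.** (H3) and (H4) need a description of all left factors of a given word.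

(L) *Let $x_1\cdots x_r=bc$ with $x_i\in M\cup N$ and $b,c\in M'$. Then there are $k\le r$ and $d\in M$ with $b=x_1\cdots x_kd$, where $d=\mathrm{id}$ if $k=r$, and if $k<r$, then $x_{k+1}=de$ with $e\in M$ if $x_{k+1}\in M$ and $e\in N$ if $x_{k+1}\in N$.*

So a left factor cuts the word inside one letter, and the part before the cut is a prefix followed by an element of $M$. Write $b=y_1\cdots y_s$ and induct on $r+s$. If $s=0$, take $k=0$, $d=\mathrm{id}$. If $r=0$, then $bc=\mathrm{id}$, so $b=\mathrm{id}$ by Step 2. Let $r,s\ge1$. Then $\operatorname{ran}x_1\cap\operatorname{ran}y_1\supseteq^*\operatorname{ran}(bc)$ is infinite, so by (H2) for $M$, (N1) and (N2) one of the following cases holds.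

* $x_1,y_1\in M$ and $x_1=y_1h$, $h\in M$. Cancelling $y_1$, $hx_2\cdots x_r=(y_2\cdots y_s)c$. Apply the induction hypothesis. Either $y_2\cdots y_s=hx_2\cdots x_kd$ with $k\ge1$, and then $b=y_1hx_2\cdots x_kd=x_1\cdots x_kd$ with the required properties of $d$. Or the cut is inside $h$: $y_2\cdots y_s=d\in M$ and $h=de$ with $e\in M$; then $b=y_1d\in M$ and $x_1=(y_1d)e$, so the statement holds with $k=0$ and $y_1d$ in place of $d$.
* $x_1,y_1\in M$ and $y_1=x_1h$, $h\in M$. Cancelling $x_1$, $x_2\cdots x_r=(hy_2\cdots y_s)c$; the total length is $r+s-1$. By induction $hy_2\cdots y_s=x_2\cdots x_kd$, so $b=x_1\cdots x_kd$.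
* $x_1\in N$, $y_1\in M$, $x_1=y_1n'$ with $n'\in N$. Then $n'x_2\cdots x_r=(y_2\cdots y_s)c$, and we argue as in the first case; if the cut is inside $n'$, then $y_2\cdots y_s=d\in M$, $n'=de$ with $e\in N$, $b=y_1d\in M$ and $x_1=(y_1d)e$.
* $x_1\in M$, $y_1\in N$, $y_1=x_1n'$ with $n'\in N$. Argue as in the second case with $n'$ for $h$.
* $x_1,y_1\in N$. Then $x_1=y_1$; cancel it and use the induction hypothesis.

**Step 5: (H3) for $M'$.** For $\beta+1$ itself it is trivial. Let $a\in M$ and $a=bc$ in $M'$. Apply (L) to the one-letter word $a$. Either $b=a$, and then $c=\mathrm{id}$ by cancellation; or $b=d\in M$ and $a=de$ with $e\in M$, so $c=e\in M$ by cancellation. If $a\in M_{\beta'}$ with $\beta'<\beta$, then $b,c\in M$ by what was just shown, and (H3) at $\beta$ gives $b,c\in M_{\beta'}$.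

**Step 6: (H4) for $M'$.** Suppose $a_n=a_{n+1}h_n$ with $h_n\ne\mathrm{id}$ for all $n$. Write $a_0=x_1\cdots x_r$. Since $a_0=a_n(h_{n-1}\cdots h_0)$, (L) gives $a_n=x_1\cdots x_{k_n}d_n$ with $d_n\in M$. Some $k$ equals $k_n$ for infinitely many $n$. For two such $n<n'$ we have $a_n=a_{n'}h$ with $h=h_{n'-1}\cdots h_n\ne\mathrm{id}$ by Step 2. Cancelling $x_1\cdots x_k$, $d_n=d_{n'}h$, and $h\in M$ by (H3). Along consecutive such $n$ this is a sequence contradicting (H4) for $M$.

**Step 7: limit $\alpha$.** (H1) and (H2) concern finitely many elements, which lie in some $M_\delta$ with $\delta<\alpha$. For (H3), the case $\beta=\alpha$ is trivial; if $\beta<\alpha$, choose $\delta\in[\beta,\alpha)$ with $b,c\in M_\delta$ and use (H3) at $\delta$. For (H4), let $a_n=a_{n+1}h_n$ in $M_\alpha$ with $h_n\neq\mathrm{id}$ for all $n$, and $a_0\in M_\beta$ with $\beta<\alpha$. Then $a_n\in M_\beta$ by (H3), being a left factor of $a_0$, and then $h_n\in M_\beta$ by (H3) for $a_n=a_{n+1}h_n$. This contradicts (H4) for $M_\beta$. $\square$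

## 7. The ideals: (H5)–(H8)

Assume all claims below $\alpha$, and (H1)–(H4) at $\alpha$.

**Step 1: (H5).** New ranges and new blocks are almost disjoint from the old ideal. Let $n=p^{-1}f\in N_\beta$ and suppose $\operatorname{ran}n\cap E$ is infinite. Then $Y\cap p[E]$ is infinite by (2), but $p[E]\in\mathcal J_\beta$ by (H7) at $\beta$, contradicting (G3). If $D_{k,q}\cap E$ or $B_p\cap E$ is infinite, then $Z_k\cap q[E]$ or $B\cap p[E]$ is infinite with $q[E],p[E]\in\mathcal J_\gamma$ by (H7) at $\gamma$, contradicting (C5).

**Step 2: (H6).** The sets $P_k,P_\infty$, chosen at stage $\gamma$, must remain correct for later words. For $a\in M_\gamma$ the claim is (C1) and (C3). Let $a\in M_\alpha\setminus M_\gamma$. Write $a$ as a word in $I_\alpha$ and let $n$ be its first letter not in $I_\gamma$. Then $a=cnd$ with $c\in M_\gamma$, $n\in N_\beta$ and $\gamma<\beta<\alpha$ ($\beta\ne\gamma$, since $\gamma$ is not a G-stage). If $Z_k\cap\operatorname{ran}a$ or $B\cap\operatorname{ran}a$ is infinite, then $c^{-1}[Z_k]\cap\operatorname{ran}n$ or $c^{-1}[B]\cap\operatorname{ran}n$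 is infinite. But $Z_k=D_{k,\mathrm{id}}$ and $B=B_{\mathrm{id}}$ are in $\mathcal J_{\gamma+1}\subseteq\mathcal J_\beta$, so $c^{-1}[Z_k],c^{-1}[B]\in\mathcal J_\beta$ by (H7) at $\beta$, contradicting (H5). So both intersections are finite.

**Step 3: (H7).** Here we obtain closure in both directions. It suffices to consider generators $E=c[C]$ of $\mathcal J_\alpha$, with $c\in M_\alpha$ and $C$ a block of $\gamma<\alpha$. Forward images are clear: $a[c[C]]=^*(ac)[C]$. For $a^{-1}[c[C]]$ use (H2). If $\operatorname{ran}a\cap\operatorname{ran}c$ is finite, the set is finite. If $c=ah$, it is $=^*h[C]$. If $a=ch$, it is $=^*h^{-1}[C]$; consider this last case. If $C=D_{k,q}$, then $h^{-1}[C]=^*(qh)^{-1}[Z_k]$, which by (H6) is finite or, if $qh\in P_k$, equal to $D_{k,qh}$. If $C=B_p$, then $h^{-1}[C]=^*(ph)^{-1}[B]$. If $ph\in P_\infty$, this is $B_{ph}$. Otherwise, by (H6), it is almost contained in a finite union of sets $(ph)^{-1}[Z_k]$, each finite or equal to $D_{k,ph}$.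

**Step 4: (H8).** We must extract an AD family from the generators $a[C]$. Fix a C-stage $\gamma<\alpha$. For $a\in M_\alpha$ let
$$G(a,p)=a[B_p]\ (p\in P_\infty),\qquad F(a,q,k)=a[D_{k,q}]\ (q\in P_k).$$
If $h\in M_\alpha$ and $p,ph\in P_\infty$, then $G(ah,ph)=^*ah[h^{-1}[p^{-1}[B]]]\subseteq^*a[B_p]=G(a,p)$. The four claims below determine all infinite intersections. In each, when $a[\cdot]$ and $b[\cdot]$ have infinite intersection, $\operatorname{ran}a\cap\operatorname{ran}b$ is infinite, so by (H2) $b=ac$ or $a=bc$ for some $c\in M_\alpha$.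

*Claim 1. If $G(a,p)\cap G(b,r)$ is infinite, then for some $h\in M_\alpha$, $(b,r)=(ah,ph)$ or $(a,p)=(bh,rh)$.* By symmetry let $b=ac$. Then $B_p\cap c[B_r]$ is infinite, hence so is $B\cap pc[B_r]$. If $pc\in P_\infty$, then $B_{pc}\cap B_r$ is infinite, so $pc=r$ by (C4), and $(b,r)=(ac,pc)$. If $pc\notin P_\infty$, then by (H6) $B\cap\operatorname{ran}(pc)$ is small, so some $Z_k\cap pc[B_r]$ is infinite; hence $pc\in P_k$ by (H6), $D_{k,pc}\cap B_r$ is infinite, and $pc=r\in P_\infty$ by (C4), a contradiction.

*Claim 2. If $F(a,q,k)\cap G(b,r)$ is infinite, then $F(a,q,k)\subseteq^*G(b,r)$.* Suppose $b=ac$. Then $D_{k,q}\cap c[B_r]$ is infinite, so $Z_k\cap qc[B_r]$ is infinite, $qc\in P_k$ by (H6), $D_{k,qc}\cap B_r$ is infinite, and $qc=r$ by (C4). So $r\in P_k\cap P_\infty$. By (3), $q^{-1}[Z_k]=^*c[r^{-1}[Z_k]]$, so $F(a,q,k)=^*ac[D_{k,r}]=b[D_{k,r}]\subseteq^*b[B_r]$.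

Suppose $a=bc$. Then $c[D_{k,q}]\cap B_r$ is infinite, so $B\cap rc[D_{k,q}]$ is infinite. If $rc\in P_\infty$, then $B_{rc}\cap D_{k,q}$ is infinite and $q=rc$ by (C4). Otherwise, by (H6), some $Z_l\cap rc[D_{k,q}]$ is infinite, so $rc\in P_l$, $D_{l,rc}\cap D_{k,q}$ is infinite, and $(l,rc)=(k,q)$ by (C2). In both cases $q=rc\in P_k$. Then $Z_k\subseteq^*\operatorname{ran}q\subseteq^*\operatorname{ran}r$, so $r\in P_k$ by (C1), and by (3) $F(a,q,k)=bc[(rc)^{-1}[Z_k]]=^*b[r^{-1}[Z_k]]=b[D_{k,r}]\subseteq^*b[B_r]$.

*Claim 3. If $F(a,q,k)\cap F(b,r,l)$ is infinite, the two sets are $=^*$.* By symmetry let $b=ac$. Then $D_{k,q}\cap c[D_{l,r}]$ is infinite, so $Z_k\cap qc[D_{l,r}]$ is infinite, $qc\in P_k$ by (H6), and $D_{k,qc}\cap D_{l,r}$ is infinite. By (C2), $k=l$ and $r=qc$, and by (3) $F(b,r,l)=ac[(qc)^{-1}[Z_k]]=^*a[q^{-1}[Z_k]]=F(a,q,k)$.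

*Claim 4. If $\gamma<\delta<\alpha$ are C-stages with blocks $C,C'$ respectively and $a,b\in M_\alpha$, then $a[C]\cap b[C']$ is finite.* Suppose not.

If $b=ac$, then $C\cap c[C']$ is infinite. If $C=D_{k,q}$, then $Z_k\cap\operatorname{ran}(qc)$ is infinite, so $qc\in P_k\subseteq M_\gamma$. If $C=B_p$, then $B\cap\operatorname{ran}(pc)$ is infinite, so by (H6) $pc\in P_\infty$, or some $Z_k\cap\operatorname{ran}(pc)$ is infinite and $pc\in P_k$. In each case $c\in M_\gamma\subseteq M_\delta$ by (H3). Since $C\in\mathcal J_{\gamma+1}\subseteq\mathcal J_\delta$, (H7) at $\delta$ gives $c^{-1}[C]\in\mathcal J_\delta$. But $c^{-1}[C]\cap C'$ is infinite, contradicting (H5).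

If $a=bc$, then $c[C]\cap C'$ is infinite. With $C'=D^\delta_{k,q}$ or $C'=B^\delta_p$, the set $Z_k^\delta\cap\operatorname{ran}(qc)$ or $B^\delta\cap\operatorname{ran}(pc)$ is infinite, so as before $qc$ or $pc$ is in $M_\delta$ by (H6), and $c\in M_\delta$ by (H3). So $c[C]\in\mathcal J_\delta$ by (H7) at $\delta$, contradicting (H5).

*The AD family.* Call $(a,p)\in M_\alpha\times P_\infty^\gamma$ *irreducible* if $(a,p)=(a'h,p'h)$ with $a',h\in M_\alpha$, $p'\in P_\infty^\gamma$ implies $h=\mathrm{id}$. In the example with $P_\infty=\{\mathrm{id},f\}$, the irreducible pairs are $(\mathrm{id},f)$ and the $(f^i,\mathrm{id})$, while $(f^{i+1},f)=(f^i\cdot f,\mathrm{id}\cdot f)$ is reducible. If a pair is reducible, pull out some $h\ne\mathrm{id}$ and repeat; by (H4), applied to the second coordinates, this stops. So every $(a,p)$ equals $(a_0h,p_0h)$ with $(a_0,p_0)$ irreducible, and then $G(a,p)\subseteq^*G(a_0,p_0)$. By Claim 1, distinct irreducible pairs give almost disjoint, hence distinct, sets.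

Let $\mathcal A_\alpha$ consist, for all C-stages $\gamma<\alpha$, of all $G(a,p)$ with $(a,p)$ irreducible, and of one representative of each $=^*$-class of those $F(a,q,k)$ that are not almost contained in any $G(b,r)$ of the same stage. All these sets are infinite. Within one stage, two sets $G$ are almost disjoint by Claim 1; a set $F$ and a set $G$ by Claim 2, since $F\not\subseteq^*G$; two sets $F$ by Claim 3. For different stages use Claim 4. So $\mathcal A_\alpha$ is AD. Each generator $a[C]$ of $\mathcal J_\alpha$ is almost contained in a member of $\mathcal A_\alpha$, and $\mathcal A_\alpha\subseteq\mathcal J_\alpha$; so $\mathcal I(\mathcal A_\alpha)=\mathcal J_\alpha$. $\square$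

## 8. A tree of conditions, and simple sets

Fix $\alpha<\mathfrak c$; write $M,\mathcal J,I$ for $M_\alpha,\mathcal J_\alpha,I_\alpha$ and assume (H0)–(H8) at $\alpha$. "New" and "old" refer to stage $\alpha$. The aim is to find, below a positive set, an infinite $Y$ whose relation to all words in $M$ is decided, although $M$ may be uncountable. Words are read letter by letter. When $Y\subseteq^*\operatorname{ran}p$ has been decided, the preimage $p^{-1}[Y]$ is given its own node. Whether $Y$ goes into $\operatorname{ran}(py)$ for one more letter $y$ then has to be decided by hand only for the countably many $y$ whose node is an initial segment of the node of $p^{-1}[Y]$. C-stages need this for a whole sequence of sets at once, so we do both together.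

**Definition 6.** A *condition* is $\mathbf x=(N,(X_n)_{n\in N})$ with $N\subseteq\omega$ infinite and $X_n\in\mathcal J^+$, such that either $N=\omega$ and all $X_n$ are equal (the *constant* case), or all $X_n\in\mathcal J^\perp$ (the *$\perp$-case*). For conditions of the same kind, $\mathbf x'\le\mathbf x$ means $N'\subseteq N$ and $X'_n\subseteq X_n$ for $n\in N'$.

**Step 1: the node of a condition.** Let $p\in M$ with $X_n\subseteq^*\operatorname{ran}p$ for all $n\in N$. Then $p^{-1}[X_n]\in\mathcal J^+$, since $X_n=^*p[p^{-1}[X_n]]$ and (H7). We claim: *there is $\nu<\omega_1$ such that for both $i<2$ the set $\{n\in N:p^{-1}[X_n]\cap S_\nu^i\in\mathcal J^+\}$ is infinite.*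

In the $\perp$-case $p^{-1}[X_n]\in\mathcal J^\perp$: if it had infinite intersection with $E\in\mathcal J$, then $X_n\cap p[E]$ would be infinite with $p[E]\in\mathcal J$. So a subset of $p^{-1}[X_n]$ is positive iff it is infinite, and $(\omega,\omega)$-splitting for $(p^{-1}[X_n])_{n\in N}$ gives $\nu$. In the constant case let $X'=p^{-1}[X_n]\in\mathcal J^+=\mathcal I(\mathcal A_\alpha)^+$; we need $\nu$ with $X'\cap S_\nu^0,X'\cap S_\nu^1\in\mathcal J^+$. If there are distinct $A_j\in\mathcal A_\alpha$ ($j<\omega$) with $A_j\cap X'$ infinite, apply $(\omega,\omega)$-splitting to $(A_j\cap X')_j$: both halves of $X'$ have infinite intersection with infinitely many members of $\mathcal A_\alpha$, hence are positive. Otherwise $X'$ minus finitely many members of $\mathcal A_\alpha$ is an infinite set in $\mathcal J^\perp$; take $\nu$ splitting it (apply the property to the constant sequence); its two halves are infinite sets in $\mathcal J^\perp$, so positive.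

Let $\nu(\mathbf x,p)$ be the least such $\nu$. For $\nu'<\nu(\mathbf x,p)$ there is exactly one $i$ for which the set is infinite; at least one, because for each $n$ one of the two halves is positive. Put $\tau(\mathbf x,p)(\nu')=i$. So $\tau(\mathbf x,p)\in2^{\nu(\mathbf x,p)}$ is a node, and

(4) for $\nu'<\nu(\mathbf x,p)$: $p^{-1}[X_n]\cap S_{\nu'}^{1-\tau(\mathbf x,p)(\nu')}\in\mathcal J$ for almost all $n\in N$ (for all $n$ in the constant case, where the set in question is $\omega$ or $\emptyset$).

By (4), $\mathbf x'\le\mathbf x$ implies $\tau(\mathbf x',p)\supseteq\tau(\mathbf x,p)$, since passing to subsets only makes the exceptional half smaller.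

**Step 2: splitting a condition.** The purpose is to extend a condition in two ways with incompatible nodes. For $i<2$ and $\nu=\nu(\mathbf x,p)$ let $\mathbf x^{p,i}$ have index set $\{n\in N:p^{-1}[X_n]\cap S_\nu^i\in\mathcal J^+\}$ and sets $X_n\cap p[S_\nu^i]$. These are positive, because $p^{-1}[X_n\cap p[S_\nu^i]]=^*p^{-1}[X_n]\cap S_\nu^i\in\mathcal J^+$ and (H7). In the constant case the index set is $\omega$. So $\mathbf x^{p,i}\le\mathbf x$ is a condition of the same kind. Since $p^{-1}[X_n\cap p[S_\nu^i]]\cap S_\nu^{1-i}$ is finite, $\nu(\mathbf x^{p,i},p)>\nu$ and $\tau(\mathbf x^{p,i},p)\supseteq\tau(\mathbf x,p)^{\frown}i$.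

(5) *If $Q\subseteq M$ is finite and $X_n\subseteq^*\operatorname{ran}p$ for all $n\in N$, $p\in Q$, then there are $\mathbf x^0,\mathbf x^1\le\mathbf x$ with $\tau(\mathbf x^0,p)\perp\tau(\mathbf x^1,p)$ for all $p\in Q$.*

Treat the $p\in Q$ one at a time, starting with $\mathbf y^0=\mathbf y^1=\mathbf x$. If $\tau(\mathbf y^0,p)$ and $\tau(\mathbf y^1,p)$ are compatible, say $\tau(\mathbf y^0,p)\subseteq\tau(\mathbf y^1,p)$ (the other case is symmetric), replace $\mathbf y^1$ by $(\mathbf y^1)^{p,0}$. Now $\nu=|\tau(\mathbf y^0,p)|<|\tau(\mathbf y^1,p)|$. Let $i=1-\tau(\mathbf y^1,p)(\nu)$ and replace $\mathbf y^0$ by $(\mathbf y^0)^{p,i}$. Incompatibilities already obtained persist under $\le$.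

**Step 3: the tree.** Given a condition $\mathbf x_\emptyset$, let $Q_\emptyset=\{\mathrm{id}\}$. For $s\in2^{<\omega}$ we define conditions $\mathbf x_s=(N_s,(X_{s,n})_{n\in N_s})$ and finite $Q_s\subseteq M$ with $X_{s,n}\subseteq^*\operatorname{ran}p$ for $n\in N_s$, $p\in Q_s$. When $\mathbf x_s,Q_s$ are defined, enumerate (with repetitions) as $(e_{s,j})_{j<\omega}$ the set of pairs $(p,y)$ with $p\in Q_s$, $y\in I$, $\eta_y\subseteq\tau(\mathbf x_s,p)$; it is countable by (H0). If it is empty, nothing is treated for it. Fix a bijective pairing $\langle\cdot,\cdot\rangle:\omega^2\to\omega$ with $l\le\langle l,j\rangle$. If $|s|=\langle l,j\rangle$ and $e_{s\restriction l,j}=(p,y)$, treat $(p,y)$ at $s$ as follows.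

* If $\{n\in N_s:X_{s,n}\cap\operatorname{ran}(py)\in\mathcal J^+\}$ is infinite, *accept*: pass to these $n$, replace $X_{s,n}$ by $X_{s,n}\cap\operatorname{ran}(py)$, and let $Q_s'=Q_s\cup\{py\}$.
* Otherwise *reject*: delete the finitely many $n$ in that set, and let $Q_s'=Q_s$.

In the constant case the set is $\omega$ or $\emptyset$, so the kind of condition does not change. If nothing is treated, let $Q'_s=Q_s$. Then apply (5) to the resulting condition and $Q_s'$ to get $\mathbf x_{s^\frown0},\mathbf x_{s^\frown1}$, and let $Q_{s^\frown0}=Q_{s^\frown1}=Q_s'$.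

For $x\in2^\omega$ let $Q_x=\bigcup_nQ_{x\restriction n}$, and for $p\in Q_x$ let $\eta_x^p=\bigcup\{\tau(\mathbf x_{x\restriction n},p):p\in Q_{x\restriction n}\}$. This is a strictly increasing union: for $p\in Q_s$ the nodes $\tau(\mathbf x_{s^\frown0},p)$ and $\tau(\mathbf x_{s^\frown1},p)$ are incompatible and both extend $\tau(\mathbf x_s,p)$. As a countable union, $\eta_x^p\in2^{<\omega_1}$. If $\eta_y\subsetneq\eta_x^p$, then $\eta_y\subseteq\tau(\mathbf x_{x\restriction l},p)$ for some $l$ with $p\in Q_{x\restriction l}$, so $(p,y)=e_{x\restriction l,j}$ for some $j$. Hence: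

(6) if $p\in Q_x$, $y\in I$, $\eta_y\subsetneq\eta_x^p$, then $(p,y)$ is treated at some $x\restriction n$; if $py\notin Q_x$, it is rejected there.

**Step 4: a branch with new nodes.** This is where fewer than $\mathfrak c$ old objects are played against $2^\omega$ branches.

(7) *There is $x$ such that $\eta_x^p$ is new for every $p\in Q_x$.*

Let $\zeta$ be the node of an old object, and let $p\in Q_s$. There is at most one $x\supset s$ with $\eta_x^p\subseteq\zeta$: if $x\ne x'$ are two extensions of $s$ that split at $t\supseteq s$, then $p\in Q_t\subseteq Q_t'$, so $\eta_x^p\perp\eta_{x'}^p$. If $x$ fails (7), then it is excluded in this way by some triple $(s,p,\zeta)$ with $s=x\restriction n$. There are countably many pairs $(s,p)$ and, by (H0), fewer than $\mathfrak c$ many $\zeta$, so fewer than $\mathfrak c$ many $x$ are excluded.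

**Definition 7.** An infinite set $Y$ with a countable $P\subseteq M$, $\mathrm{id}\in P$, and new nodes $\eta^p$ ($p\in P$) is *simple* if

* (S1) $Y\subseteq^*\operatorname{ran}p$ for $p\in P$; $Y\cap\operatorname{ran}a$ is finite for $a\in M\setminus P$;
* (S2) $p^{-1}[Y]$ is located at $\eta^p$ for $p\in P$;
* (S3) $Y\in\mathcal J^\perp$.

Infinite subsets of simple sets are simple with the same data. At stage 0, where $M=\{\mathrm{id}\}$ and there are no old objects, every infinite set is simple with $P=\{\mathrm{id}\}$ and the empty node.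

**Lemma 5.** Every $X\in\mathcal J^+$ contains a simple set.

**Proof.** Run the tree for the constant condition with value $X$, and write $X_s$ for the constant value of $\mathbf x_s$. Take $x$ as in (7), $P=Q_x$, $\eta^p=\eta_x^p$. We diagonalize against the countable family $\mathcal E$ of the following sets, all in $\mathcal J$:

* $X_{x\restriction n}\cap p[S_\nu^{1-\eta^p(\nu)}]$ for $p\in Q_{x\restriction n}$, $\nu<|\tau(\mathbf x_{x\restriction n},p)|$; this is $=^*p\big[p^{-1}[X_{x\restriction n}]\cap S_\nu^{1-\eta^p(\nu)}\big]$, so it is in $\mathcal J$ by (4) and (H7);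
* $X_{x\restriction n}\cap\operatorname{ran}(py)$ when $(p,y)$ is rejected at $x\restriction n$;
* $p[C]$ for $p\in P$ and old blocks $C$ with node $\subsetneq\eta^p$; there are countably many by (H0).

The decreasing sets $X_{x\restriction n}$ are positive, so we can choose distinct points, the $n$-th one in $X_{x\restriction n}$ outside the first $n$ members of $\mathcal E$. They form an infinite $Y\subseteq X$ with $Y\subseteq^*X_{x\restriction n}$ for all $n$ and $Y\cap E$ finite for all $E\in\mathcal E$. Then $Y\subseteq^*\operatorname{ran}p$ for $p\in P$. For (S2) let $\nu<|\eta^p|$ and choose $n$ with $p\in Q_{x\restriction n}$, $\nu<|\tau(\mathbf x_{x\restriction n},p)|$; by the first part of $\mathcal E$, $Y\cap p[S_\nu^{1-\eta^p(\nu)}]$ is finite, so $p^{-1}[Y]\subseteq^*S_\nu^{\eta^p(\nu)}$.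

(S1): let $a=y_1\cdots y_r\in M\setminus P$ with $y_i\in I$, and suppose $Y\cap\operatorname{ran}a$ is infinite. Let $t$ be largest with $p:=y_1\cdots y_t\in P$ ($t=0$ is allowed, as $\mathrm{id}\in P$). Then $t<r$; put $y=y_{t+1}$, so $py\notin P$. The set $Y\cap\operatorname{ran}(py)$ is infinite, hence so is $p^{-1}[Y]\cap\operatorname{ran}y$, so by location $\eta_y$ and $\eta^p$ are compatible. Since $\eta^p$ is new, $\eta^p\not\subseteq\eta_y$; so $\eta_y\subsetneq\eta^p$. By (6) $(p,y)$ was rejected, so $Y\cap\operatorname{ran}(py)$ is finite by the second part of $\mathcal E$, a contradiction.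

(S3): suppose $Y\cap a[C]$ is infinite, $a\in M$, $C$ an old block with node $\zeta$. By (S1) $a\in P$, and $a^{-1}[Y]\cap C$ is infinite. If $\zeta$ were compatible with $\eta^a$, then $\zeta\subsetneq\eta^a$ by newness, so $a[C]\in\mathcal E$, a contradiction. So there is $\nu$ with $\zeta(\nu)\ne\eta^a(\nu)$. If $C$ is a piece, then $C$ is located at $\zeta$ and $a^{-1}[Y]$ at $\eta^a$, so $a^{-1}[Y]\cap C$ is finite, a contradiction. Hence no old piece $D$ and no $a\in M$ have $Y\cap a[D]$ infinite, and our $C$ is a composite. By (S2) $a^{-1}[Y]\subseteq^*S_\nu^{1-\zeta(\nu)}$, so by (C6) the infinite set $a^{-1}[Y]\cap C$ is almost contained in a finite union of old pieces. So $a^{-1}[Y]\cap D$, and hence $Y\cap a[D]$, is infinite for some old piece $D$, which was just excluded. $\square$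

**Lemma 6.** Let $Z_k$ ($k<K\le\omega$) be simple with sets $P_k$. There are infinite $Z_k'\subseteq Z_k$ such that $q^{-1}[Z_k']\cap r^{-1}[Z_l']$ is finite whenever $q\in P_k$, $r\in P_l$, $(k,q)\ne(l,r)$.

**Proof.** First let $q\ne r$ be in the same $P_k$. Then $\operatorname{ran}q\cap\operatorname{ran}r\supseteq^*Z_k$ is infinite, so by (H2), say, $r=qh$ with $h\ne\mathrm{id}$. For almost all $z\in Z_k$, $q^{-1}(z)=h(r^{-1}(z))\ne r^{-1}(z)$ by (H1). Enumerate all unordered pairs $\{(k,q),(l,r)\}$ as in the lemma as $(e_j)_{j<\omega}$, with repetitions if necessary (if there are none, there is nothing to do). Let $k(\cdot)$ take every value $<K$ infinitely often. Choose distinct $z^t\in Z_{k(t)}$ such that for all $j\le t$, $e_j=\{(k,q),(l,r)\}$, the following hold whenever defined: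

* if $k(t)=k$, then $q^{-1}(z^t)\ne r^{-1}(z^u)$ for all $u<t$ with $k(u)=l$;
* if $k(t)=l$, then $r^{-1}(z^t)\ne q^{-1}(z^u)$ for all $u<t$ with $k(u)=k$;
* if $k=l=k(t)$, then $q^{-1}(z^t)\ne r^{-1}(z^t)$.

Each $z^t$ must avoid only finitely many points of $Z_{k(t)}$. Put $Z_k'=\{z^t:k(t)=k\}$. An element $m$ of $q^{-1}[Z_k']\cap r^{-1}[Z_l']$, for the pair $e_j$, satisfies $q(m)=z^t$, $r(m)=z^u$ with $k(t)=k$, $k(u)=l$. If $\max(t,u)\ge j$, this contradicts the first, second or third condition according to whether $t>u$, $t<u$ or $t=u$. So $\max(t,u)<j$, and there are finitely many such $m$. $\square$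

## 9. Carrying out the stages

**G-stage.** Let $X\in\mathcal J^+$; we need $f$ and $P$ with (G1)–(G6). By Lemmas 5 and 6 (with $K=1$) take a simple $Y_1\subseteq X$ with $P$, $\eta^p$, such that (G4) holds for $Y_1$. Split $Y_1$ into infinite sets $Y_0$ and $Y_1\setminus Y_0$. Let $P=\{p_j:j<\omega\}$, with repetitions if necessary, and choose recursively
$$f(m)\in Y_0\setminus\big(\{f(i):i<m\}\cup\{p_j(i):i,j\le m\}\big).$$
If $m\ge j$ and $p_j^{-1}(f(m))$ is defined, then it is $>m$, since a value $i\le m$ would give $f(m)=p_j(i)$. It is defined a.e., because $Y_0\subseteq^*\operatorname{ran}p_j$. Let $Y=f[\omega]\subseteq Y_0$. The set $p^{-1}[Y_1\setminus Y_0]$ is infinite by (S1) and disjoint from $p^{-1}[Y]$; so (G5) holds. (G1) is clear, and (G2), (G3), (G4), (G6) are inherited from $Y_1$.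

**C-stage.** Let $X_n\in\mathcal J^+$ for all $n$. By Lemma 5 choose simple $W_n\subseteq X_n$. Run the tree for the $\perp$-condition $(\omega,(W_n)_n)$, choose $x$ as in (7), and let $P_\infty=Q_x$, $\eta^p=\eta_x^p$ for $p\in P_\infty$. Choose $n_0<n_1<\cdots$ with $n_k\in N_{x\restriction k}$, and let $Z_k\subseteq X_{x\restriction k,n_k}\subseteq W_{n_k}$ be infinite, shrunk by Lemma 6 so that (C2) holds. The set $Z_k$ is simple with the data of $W_{n_k}$; denote the set belonging to these data by $P_k$, and let the node of $D_{k,q}$ be the node that these data assign to $q$. So (C1), the first part of (C5), and the part of (C6) on pieces hold.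

**Step 1: what the branch gives for almost all $k$.** For fixed $l$ and $k>l$ we have $n_k\in N_{x\restriction(l+1)}$ and $Z_k\subseteq X_{x\restriction(l+1),n_k}\subseteq X_{x\restriction l,n_k}$. Hence:

* (i) If $p\in P_\infty$, then $Z_k\subseteq^*\operatorname{ran}p$, i.e. $p\in P_k$ by (C1), for almost all $k$.
* (ii) If $(p,y)$ is rejected along $x$, then $Z_k\cap\operatorname{ran}(py)$ is finite for almost all $k$: if the rejection is at $x\restriction l$ and $k>l$, then $n_k$ was not deleted, so $X_{x\restriction l,n_k}\cap\operatorname{ran}(py)\in\mathcal J$, and $Z_k\in\mathcal J^\perp$.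
* (iii) If $p\in P_\infty$ and $\nu<|\eta^p|$, then $Z_k\cap p[S_\nu^{1-\eta^p(\nu)}]$ is finite for almost all $k$: take $l$ with $p\in Q_{x\restriction l}$, $\nu<|\tau(\mathbf x_{x\restriction l},p)|$. By (4) and (H7), $X_{x\restriction l,n_k}\cap p[S_\nu^{1-\eta^p(\nu)}]\in\mathcal J$ for almost all $k$, and $Z_k\in\mathcal J^\perp$.

**Step 2: the choice of $m_k$.** The purpose is to make "finite for each $k$" uniform in $k$. Consider the following countably many requirements on $(m_k)$. Each has the form "$(Z_k\setminus m_k)\cap F_k=\emptyset$ for almost all $k$", where $Z_k\cap F_k$ is finite for almost all $k$, for the reason in brackets.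

* (R1) $p\in P_\infty$: $Z_k\setminus m_k\subseteq\operatorname{ran}p$. [By (i).]
* (R2) $p\in P_\infty$, $y\in I$, $\eta_y\subsetneq\eta^p$, $py\notin P_\infty$: $(Z_k\setminus m_k)\cap\operatorname{ran}(py)=\emptyset$. [By (6) and (ii); countably many by (H0).]
* (R3) $p\in P_\infty$, $\nu<|\eta^p|$: $(Z_k\setminus m_k)\cap p[S_\nu^{1-\eta^p(\nu)}]=\emptyset$. [By (iii).]
* (R4) $p\in P_\infty$, $C$ an old block with node $\subsetneq\eta^p$: $(Z_k\setminus m_k)\cap p[C]=\emptyset$. [$p[C]\in\mathcal J$ and $Z_k\in\mathcal J^\perp$; countably many by (H0).]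
* (R5) $p\in P_\infty$, $q\in P_l$: $(Z_k\setminus m_k)\cap p[q^{-1}[Z_l]]=\emptyset$. [For $k\ne l$ the set $Z_k\cap p[q^{-1}[Z_l]]$ is finite: otherwise $p\in P_k$ by (C1) and $p^{-1}[Z_k]\cap q^{-1}[Z_l]$ is infinite, against (C2).]
* (R6) $p\ne r$ in $P_\infty$: $(Z_k\setminus m_k)\cap p\big[r^{-1}[\bigcup_{l\le k}Z_l]\big]=\emptyset$. [For all $k,l$ the set $Z_k\cap p[r^{-1}[Z_l]]$ is finite: otherwise $p^{-1}[Z_k]\cap r^{-1}[Z_l]$ is infinite, so $p\in P_k$, $r\in P_l$ by (C1), and $p=r$ by (C2), a contradiction.]

Such $m_k$ exist: enumerate the requirements as $\rho_0,\rho_1,\dots$ with sets $F_k^i$, let $k_i$ be such that $Z_k\cap F_k^i$ is finite for $k\ge k_i$, and let $m_k$ exceed all elements of $Z_k\cap F_k^i$ for all $i<k$ with $k_i\le k$. Let $B=\bigcup_k(Z_k\setminus m_k)$, and let $B_p$ have node $\eta^p$. If the sets $F_k$ of a requirement are all contained in, or equal to, one set $F$ with $(Z_k\setminus m_k)\cap F=\emptyset$ for almost all $k$, then $B\cap F$ is small; this is how (R2)–(R5) are used.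

**Step 3: (C3).** The first part is (i). Let $a=y_1\cdots y_r\in M\setminus P_\infty$, $y_i\in I$, let $t<r$ be largest with $p=y_1\cdots y_t\in P_\infty$, and $y=y_{t+1}$. Then $\operatorname{ran}a\subseteq^*\operatorname{ran}(py)$ and $py\notin P_\infty$. By newness $\eta^p\not\subseteq\eta_y$. If $\eta_y\subsetneq\eta^p$, then $B\cap\operatorname{ran}(py)$ is small by (R2). Otherwise $\eta_y(\nu)\ne\eta^p(\nu)$ for some $\nu$; since $\operatorname{ran}y$ is located at $\eta_y$, $\operatorname{ran}(py)\subseteq^*p[S_\nu^{1-\eta^p(\nu)}]$, and $B\cap\operatorname{ran}(py)$ is small by (R3).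

**Step 4: (C4).** Let $D_{k,q}\cap B_p$ be infinite, $p\in P_\infty$, $q\in P_k$. Then $p[q^{-1}[Z_k]]\cap B$ is infinite. By (R5) it is small, so $p[q^{-1}[Z_k]]\cap Z_l$ is infinite for some $l$. Then $p\in P_l$ by (C1) and $q^{-1}[Z_k]\cap p^{-1}[Z_l]$ is infinite, so $(k,q)=(l,p)$ by (C2), and $p=q$. Next let $p\ne r$ be in $P_\infty$. We have
$$B_p\cap B_r=\bigcup_{k,l}\big(p^{-1}[Z_k\setminus m_k]\cap r^{-1}[Z_l\setminus m_l]\big).$$
By (R6) for $(p,r)$, for almost all $k$ the sets with $l\le k$ are empty; by (R6) for $(r,p)$, for almost all $l$ the sets with $k\le l$ are empty. So only finitely many $(k,l)$ give a nonempty set, and each such set is finite, as shown in (R6). So $B_p\cap B_r$ is finite.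

**Step 5: (C5) for $B$.** Let $a\in M$ and let $C$ be an old block with node $\zeta$. Since $Z_k\in\mathcal J^\perp$, it suffices to show that $B\cap a[C]$ is small. If $a\notin P_\infty$, use (C3). Let $a\in P_\infty$; by newness $\eta^a\not\subseteq\zeta$. If $\zeta\subsetneq\eta^a$, use (R4). Otherwise let $\zeta(\nu)\ne\eta^a(\nu)$; by (R3) $B\cap a[S_\nu^{\zeta(\nu)}]$ is small. If $C$ is a piece, then $C\subseteq^*S_\nu^{\zeta(\nu)}$ and we are done. So $B\cap a[D]$ is small for all old pieces $D$. If $C$ is a composite, then $C\setminus S_\nu^{\zeta(\nu)}$ is almost contained in a finite union of old pieces $D$ by (C6), and each $B\cap a[D]$ is small.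

**Step 6: (C6) for $B_p$, and (C7).** The node $\eta^p$ is new by (7). By (R3), $B\cap p[S_\nu^{1-\eta^p(\nu)}]$ is small, so $B_p\cap S_\nu^{1-\eta^p(\nu)}$ is almost contained in a finite union of sets $p^{-1}[Z_k]$. By (C1) each of them is finite or equal to $D_{k,p}$ with $p\in P_k$. Finally, $Z_k\setminus m_k\subseteq B\cap X_{n_k}$, which gives (C7).

This completes the recursion and the induction.

## 10. Theorem A and the Cohen model

Let $M=M_{\mathfrak c}$, $\mathcal J=\mathcal J_{\mathfrak c}=\bigcup_{\alpha<\mathfrak c}\mathcal J_\alpha$ and $\mathcal A=\mathcal A_{\mathfrak c}$. By (H8), $\mathcal A$ is AD and $\mathcal I(\mathcal A)=\mathcal J$.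

**Step 1: $\mathcal A$ is infinite.** The ideals $\mathcal J_0,\mathcal J_1$ contain only finite sets, because there are no blocks of stage $0$. So stages $0$ and $1$, with tasks $\omega$ and $(\omega,\omega,\dots)$, are nonvoid. Stage 0 yields $f\in M$ with $f(m)>m$ a.e.; the powers $f^k$, $k<\omega$, are distinct by (H1) and cancellation. For the C-stage $\gamma=1$ the pairs $(f^k,\mathrm{id})$ are irreducible, since $\mathrm{id}=p'h$ implies $h=\mathrm{id}$ by (H1). So the $f^k[B^1]$ are distinct members of $\mathcal A$.

**Step 2: (W) and maximality.** Let $X_n\in\mathcal J^+$ for all $n$, and $(X_n)=\mathbf X^\xi$. Then $X_n\in\mathcal J_{2\cdot\xi+1}^+$, so the C-stage $2\cdot\xi+1$ is nonvoid and gives $B$ with $B\cap X_n$ infinite for infinitely many $n$. As $(\mathrm{id},\mathrm{id})$ is irreducible, $B=G(\mathrm{id},\mathrm{id})\in\mathcal A$. This is (W). If $X$ were infinite and almost disjoint from all $A\in\mathcal A$, then $X\in\mathcal J^+$, and (W) for the constant sequence $X$ gives a contradiction. So $\mathcal A$ is MAD.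

**Step 3: (U).** Let $X\in\mathcal J^+$ and choose $\xi$ with $X_0^\xi=X$. Then $X\in\mathcal J_{2\cdot\xi}^+$, and the G-stage $2\cdot\xi$ yields $f:\omega\to X$ with $f\in M$. By (H7) at $\mathfrak c$, $f^{-1}[E]\in\mathcal J$ for all $E\in\mathcal J$.

By Lemma 1, $\mathcal A$ is Katětov maximal. With Lemma 4 this proves Theorem A. By Section 3 the Cohen model has an $(\omega,\omega)$-splitting family of size $\omega_1$, so the Corollary follows, and the conjecture is disproved. $\blacksquare$

## 11. Size $\omega_1$ is impossible in the Cohen model: Theorem B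

Let $V[G]$ be the Cohen model. A MAD family has size at least $\omega_1$, by Lemma 2(i) with $X=\omega$, and at most $\mathfrak c=\omega_2$. Suppose $\mathcal A$ is a Katětov maximal MAD family of size $\omega_1$ in $V[G]$. Choose $D\subseteq\omega_2$, $|D|=\omega_1$, with $\mathcal A\in V_1:=V[G\restriction D]$. Then $V[G]$ is an extension of $V_1$ by Cohen forcing on $\omega_2\setminus D$, and each real of $V[G]$ lies in an extension of $V_1$ by countably many of these coordinates. Since $\mathcal I(\mathcal A)$ is generated by sets in $V_1$, membership in $\mathcal I(\mathcal A)$ is absolute for sets in intermediate models, and every member of $\mathcal I(\mathcal A)$ in $V[G]$ is contained in one that lies in $V_1$. The plan is to restrict $\mathcal A$ to a Cohen subset $R$ of a suitable $X$, to note that maximality gives a Katětov function in the converse direction, and to analyze the name of this function in $V_1$.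

**Step 1: a strong form of (W) below some $X$.** *In $V_1$ there is $X\in\mathcal I(\mathcal A)^+$ such that for every sequence $(X_n)$ of subsets of $X$ in $\mathcal I(\mathcal A)^+$ some $E\in\mathcal I(\mathcal A)$ meets every $X_n$ in an infinite set.* Otherwise, in $V_1$, build $X_t\in\mathcal I(\mathcal A)^+$ ($t\in\omega^{<\omega}$) with $X_\emptyset=\omega$, $X_{t^\frown n}\subseteq X_t$, such that for each $t$ no $E\in\mathcal I(\mathcal A)$ meets all $X_{t^\frown n}$ ($n<\omega$) in infinite sets. Let $c\in\omega^\omega\cap V[G]$ be Cohen over $V_1$. For $E\in\mathcal A$ and every $t$ some $X_{t^\frown n}\cap E$ is finite, so by genericity some $X_{c\restriction k}\cap E$ is finite. Hence an infinite pseudointersection of the decreasing sequence $(X_{c\restriction k})_k$ in $V[G]$, that is, an infinite set almost contained in every $X_{c\restriction k}$, is almost disjoint from all $E\in\mathcal A$. This contradicts maximality in $V[G]$.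

**Step 2: the property of $X$ holds in $V[G]$.** Let $(\dot X_n)$ be a name in a countable Cohen forcing $\mathbb C$ over $V_1$, and let $p$ force that it is a sequence of $\mathcal I(\mathcal A)$-positive subsets of $X$. For $q\le p$ let $X_n[q]=\{m:\exists r\le q\ \ r\Vdash m\in\dot X_n\}\subseteq X$. Then $X_n[q]\in V_1$ is positive, as $q\Vdash\dot X_n\subseteq X_n[q]$. By Step 1 some $E\in\mathcal I(\mathcal A)\cap V_1$ meets all of the countably many sets $X_n[q]$ in infinite sets. Given $q\le p$, $n$ and $j$, there are $m\in E\cap X_n[q]$ with $m>j$ and $r\le q$ with $r\Vdash m\in\dot X_n$. So $p$ forces that $E\cap\dot X_n$ is infinite for all $n$.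

Let $\mathcal A'=\mathcal A\restriction X\in V_1$. Then $\mathcal I(\mathcal A')=\{E\in\mathcal I(\mathcal A):E\subseteq X\}$. As in the example of Section 1, $\mathcal A'$ is a MAD family on $X$, in $V[G]$ and hence in $V_1$. By Steps 1 and 2 (intersect $E$ with $X$), in both $V_1$ and $V[G]$, for every sequence of $\mathcal I(\mathcal A')$-positive sets a single $E\in\mathcal I(\mathcal A')$ meets each term in an infinite set; call this *tightness*. It implies (W) for $\mathcal A'$: $E$ is almost covered by finitely many members of $\mathcal A'$, and by the pigeonhole principle one of them meets infinitely many terms in an infinite set.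

**Step 3: a Katětov function into a Cohen set.** Let $R\subseteq X$, $R\in V[G]$, be Cohen over $V_1$ (one of the coordinates outside $D$). $R\cap A$ is infinite for all $A\in\mathcal A'$, so $\mathcal A'\restriction R=\{A\cap R:A\in\mathcal A'\}$ is a MAD family on $R$. Inclusions witness $\mathcal A\le_K\mathcal A'\le_K\mathcal A'\restriction R$. By maximality of $\mathcal A$, $\mathcal A'\restriction R\le_K\mathcal A\le_K\mathcal A'$. So there is $f:X\to R$ with $f^{-1}[E]=f^{-1}[E\cap R]\in\mathcal I(\mathcal A')$ for all $E\in\mathcal I(\mathcal A')$. By Lemma 1(i) (on $X$, with $\mathcal A'$ for both $\mathcal A$ and $\mathcal B$) there is a finite $\mathcal A_0'\subseteq\mathcal A'$ with $f[A]\in\mathcal I(\mathcal A')$ for $A\in\mathcal A'\setminus\mathcal A_0'$. Let $U=\bigcup\mathcal A_0'\in V_1$.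

Take a countable Cohen forcing $\mathbb C=\mathbb C_0\times\mathbb C_1\in V_1$ adding $R$ and $f$, where $\mathbb C_0$ consists of finite partial functions $X\to2$ and adds $R$. Fix a condition $p^*$ forcing the above about $\dot f$, $\dot R$ and the decided set $\mathcal A_0'$. Write $p=(p_0,p_1)$. From now on work in $V_1$; "positive" refers to $\mathcal I:=\mathcal I(\mathcal A')$. For $p\le p^*$, $a\in X$ let
$$T_p(a)=\{k:\exists q\le p\ \ q\Vdash\dot f(a)=k\}\ne\emptyset .$$
If $q\le p$, then $T_q(a)\subseteq T_p(a)$. Since $\mathcal I$ is generated by sets in $V_1$: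

(8) for $E_0\in\mathcal I$, $p\le p^*$ there are $q\le p$ and $E\in\mathcal I$ with $q\Vdash\dot f^{-1}[E_0]\subseteq E$; so for $r\le q$, $T_r(a)\cap E_0\ne\emptyset$ implies $a\in E$;

(9) for $A\in\mathcal A'\setminus\mathcal A_0'$, $p\le p^*$ there are $q\le p$ and $E\in\mathcal I$ with $q\Vdash\dot f[A]\subseteq E$, so $T_q(a)\subseteq E$ for all $a\in A$.

**Step 4: few values of $\dot f$ are confined to a finite set.** Here it matters that $\dot f$ takes values in the Cohen set.

(10) *For all $p\le p^*$, $\{a:T_p(a)\text{ is finite}\}\in\mathcal I$.*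

Suppose $L=\{a:T_p(a)\text{ finite}\}$ is positive for some $p$. Let $r\le p$, $a\in L$. The condition $r'=(r_0\cup\{(k,0):k\in T_p(a)\setminus\operatorname{dom}r_0\},\,r_1)\le r$ forces $\dot f(a)\in T_p(a)\cap\dot R\subseteq r_0^{-1}(1)$, so $\emptyset\ne T_{r'}(a)\subseteq T_r(a)\cap r_0^{-1}(1)$. As $r_0^{-1}(1)$ is finite and $L$ is positive, some $k$ has $\{a:k\in T_r(a)\}$ positive. Hence for all $q\le p$
$$K_q=\{k:\exists u\le q\ \ \{a:k\in T_u(a)\}\text{ is positive}\}\ne\emptyset ;$$
also $K_q\subseteq X$, and $q'\le q$ implies $K_{q'}\subseteq K_q$.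

If $K_q\in\mathcal I$ for some $q\le p$, take $q'\le q$ and $E\in\mathcal I$ from (8) for $E_0=K_q$, then $k\in K_{q'}\subseteq K_q$ and $u\le q'$ with $\{a:k\in T_u(a)\}$ positive. By (8) this set is contained in $E$, a contradiction. If all $K_q$ ($q\le p$) are positive, tightness gives $E_0\in\mathcal I$ meeting all of these countably many sets. Take $q\le p$ and $E\in\mathcal I$ from (8) for $E_0$, then $k\in E_0\cap K_q$ and $u\le q$ with $\{a:k\in T_u(a)\}$ positive. By (8) this set is contained in $E$, a contradiction.

**Step 5: values spread over many members of $\mathcal A'$.** For $q\le p^*$ let $L_q=\{a\in X\setminus U:T_q(a)\text{ infinite}\}$, which is positive by (10), as $U\in\mathcal I$. For finite $\mathcal M\subseteq\mathcal A'$ let $L_q^{\mathcal M}=\{a\in L_q:T_q(a)\subseteq^*\bigcup\mathcal M\}$. *Then $L_q^{\mathcal M}\in\mathcal I$.* Take $q'\le q$ and $E\in\mathcal I$ from (8) for $E_0=\bigcup\mathcal M$. For $a\in L_q^{\mathcal M}\setminus E$, $T_{q'}(a)\subseteq T_q(a)\setminus\bigcup\mathcal M$ is finite, so $L_q^{\mathcal M}\setminus E\in\mathcal I$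 by (10).

(11) *If $a\in L_q\setminus L_q^{\mathcal M}$, there is $B\in\mathcal A'\setminus\mathcal M$ with $B\cap T_q(a)$ infinite*: the set $T_q(a)\setminus\bigcup\mathcal M$ is infinite, so some $B\in\mathcal A'$ meets it in an infinite set, and this $B$ is not in $\mathcal M$.

Call $A\in\mathcal A'$ *$q$-tame* if $A\cap L_q\subseteq^*L_q^{\mathcal M}$ for some finite $\mathcal M\subseteq\mathcal A'$. *Infinitely many $A\in\mathcal A'$ are not $q$-tame.* Otherwise let $L$ be $L_q$ minus the union of the finitely many non-tame $A$; $L$ is positive. Recursively choose, using (11), distinct $a_n\in L\setminus L_q^{\{B_0,\dots,B_{n-1}\}}$ (a positive, hence infinite set) and $B_n\in\mathcal A'\setminus\{B_0,\dots,B_{n-1}\}$ with $B_n\cap T_q(a_n)$ infinite. Some $A\in\mathcal A'$ contains infinitely many $a_n$, and $A$ is tame because $L$ is disjoint from the non-tame ones; let $\mathcal M$ witness this. Then for infinitely many $n$, $T_q(a_n)\subseteq^*\bigcup\mathcal M$, so $B_n\cap\bigcup\mathcal M$ is infinite and $B_n\in\mathcal M$. This is a contradiction, as the $B_n$ are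 distinct and $\mathcal M$ is finite.

**Step 6: the contradiction.** Fix $q\le p^*$ and choose distinct $A^j$ ($j<\omega$) in $\mathcal A'$ that are not $q$-tame. The set $(A^j\cap L_q)\setminus L_q^{\mathcal M}$ is infinite for all $j$ and finite $\mathcal M$. Let $j(\cdot):\omega\to\omega$ take every value infinitely often. Recursively choose, using (11), distinct
$$a_n=a_n^q\in(A^{j(n)}\cap L_q)\setminus L_q^{\{B_0,\dots,B_{n-1}\}},\qquad B_n=B_n^q\in\mathcal A'\setminus\{B_0,\dots,B_{n-1}\}$$
with $B_n\cap T_q(a_n)$ infinite. Then $Y_q=\{a_n^q:n<\omega\}$ meets every $A^j$ in an infinite set, so $Y_q$ is positive, and $Y_q\cap U=\emptyset$.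

By tightness some $E\in\mathcal I$ meets each of the countably many sets $Y_q$ ($q\le p^*$) in an infinite set. Let $E\subseteq^*A_1\cup\dots\cup A_m$ with $A_i\in\mathcal A'$. Apply (9) successively to the $A_i\notin\mathcal A_0'$ to get $q\le p^*$ and $E'\in\mathcal I$ with $T_q(a)\subseteq E'$ for all $a$ in these $A_i$. Since $E\cap Y_q$ is infinite and $Y_q\cap U=\emptyset$, some $A_i\notin\mathcal A_0'$ contains $a_n^q$ for infinitely many $n$. For these $n$ the set $B_n^q\cap E'\supseteq B_n^q\cap T_q(a_n^q)$ is infinite. So $E'\in\mathcal I(\mathcal A')$ has infinite intersection with infinitely many members of the AD family $\mathcal A'$, which is impossible.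

Hence no Katětov maximal MAD family in the Cohen model has size $\omega_1$, and every one has size $\omega_2=\mathfrak c$. $\blacksquare$
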